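# Facets of the cut polytope and their distance from the barycentrum

## 1. Cuts, the cut polytope and triangle facets

Throughout, $n\ge 3$ unless said otherwise, $[n]=\{1,\dots,n\}$, and $K_n$ is the complete graph on $[n]$. Vectors in $\mathbb R^{\binom n2}$ have one coordinate per edge $ij$ of $K_n$.

**Definition (cut).** For $S\subseteq[n]$, the cut $\delta(S)$ is the set of edges $ij$ with exactly one endpoint in $S$. Its incidence vector $X^{\delta(S)}$ has $X^{\delta(S)}_{ij}=1$ if $ij\in\delta(S)$ and $0$ otherwise.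

Since $\delta(S)=\delta([n]\setminus S)$, we may assume $n\notin S$. Then $i\in S$ if and only if $X^{\delta(S)}_{in}=1$, so the $2^{n-1}$ sets $S\not\ni n$ give distinct vectors. For $n=3$, in the coordinates $(x_{12},x_{13},x_{23})$, the sets $\emptyset,\{1\},\{2\},\{1,2\}$ give $(0,0,0)$, $(1,1,0)$, $(1,0,1)$, $(0,1,1)$.

**Definition (cut polytope, barycentrum).** The cut polytope $P_n$ is the convex hull of all vectors $X^{\delta(S)}$. Its barycentrum is the average of its $2^{n-1}$ distinct vertices,
$$b=\frac1{2^{n-1}}\sum_{S\subseteq[n],\,n\notin S}X^{\delta(S)} .$$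

Every edge is cut by exactly half of the sets $S\not\ni n$, so $b=(\tfrac12,\dots,\tfrac12)$. For $n=3$ the polytope is the tetrahedron on the four points above, and $b=(\frac12,\frac12,\frac12)$ is its center.

**Definition (distance of a facet).** A facet of a full-dimensional polytope spans a hyperplane $a\cdot x=a_0$. Its distance from $b$ is the Euclidean distance from $b$ to this hyperplane, namely $|a\cdot b-a_0|/\|a\|$. (We shall check in Section 3 that $P_n$ is full-dimensional.)

For example, the hyperplane $x_{12}+x_{13}+x_{23}=2$ contains three of the four vertices of $P_3$, so it spans a facet; its distance from $b$ is $|\frac32-2|/\sqrt3=\frac1{2\sqrt3}$.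

**Definition (triangle facets).** For pairwise distinct $i,j,k$, the triangle inequalities are
$$x_{ij}+x_{ik}+x_{jk}\le2,\qquad x_{ij}-x_{ik}-x_{jk}\le0 .$$
They define facets of $P_n$, which we recall without proof; these are the triangle facets.

The first inequality says that a cut never uses all three edges of a triangle, the second that it never uses exactly one. A triple carries four of them, since any of its three edges may play the role of $ij$ in the second type. For $n=3$ these four are all the facets of the tetrahedron: $x_{12}-x_{13}-x_{23}$, for instance, takes the values $0,0,0,-2$ at the four vertices listed above. Every triangle facet is at distance exactly $\frac1{2\sqrt3}$ from $b$: we computed the first type, and for the second $|{-\frac12}-0|/\sqrt3=\frac1{2\sqrt3}$.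

We can now pose the question. Stand at the center $b$ of $P_n$. The triangle facets are walls at distance $\frac1{2\sqrt3}$, whatever $n$ is. For large $n$ there can be many other walls; can one of them be closer, or equally close? The paper "The Cut Cone III: On the Role of Triangle Facets" (https://core.ac.uk/download/pdf/6460313.pdf) states, as Conjecture 3.3, that the answer is no. It is known that if $v\cdot x\le 0$ defines a facet and all components of $v$ lie in $\{0,1,-1\}$, then the distance is at least $(2\sqrt3)^{-1}$, with equality precisely for triangle facets. We shall not use this. The conjecture is true.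

**Theorem 1 (Conjecture 3.3).** The distance of any facet of $P_n$ from its barycentrum is at least $(2\sqrt3)^{-1}$, independently of $n$, and this smallest distance is attained precisely by the triangle facets.

## 2. Edges and complete graphs by hand

We test the bound $\frac1{2\sqrt3}\approx0.289$ on some valid inequalities whose hyperplanes touch $P_n$; we do not ask whether they define facets.

The inequality $x_{ij}\le1$ has distance $1-\frac12=\frac12$ from $b$.

The all-ones inequality $\sum_{i<j}x_{ij}\le\lfloor n^2/4\rfloor$ holds because a cut with $|S|=k$ has $k(n-k)$ edges, and it is attained. Here $\sum_{i<j} b_{ij}=\frac{n(n-1)}4$ and the normal vector has length $\sqrt{n(n-1)/2}$. For odd $n$ the distance is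
$$\frac{\frac{n^2-1}4-\frac{n(n-1)}4}{\sqrt{n(n-1)/2}}=\frac{(n-1)/4}{\sqrt{n(n-1)/2}}=\frac14\sqrt{\frac{2(n-1)}n},$$
which is $\frac1{2\sqrt3}$ for $n=3$, about $0.316$ for $n=5$, and increases with odd $n$. For even $n$ it is $\frac14\sqrt{2n/(n-1)}>\frac{\sqrt2}4\approx0.354$. So in this family the triangle is the unique minimum.

## 3. From facets to the form $s^TAs$

The next step is to encode a cut by a sign vector, so that the linear function $g\cdot x$ becomes a quadratic form on $\{\pm1\}^n$.

**Definition ($\mathcal S_n$ and $m(A)$).** For $n\ge1$ let $\mathcal S_n$ be the set of real symmetric $n\times n$ matrices $A=(a_{ij})$ with zero diagonal. Put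
$$m(A)=\max_{s\in\{\pm1\}^n}s^TAs,\qquad \|A\|^2=\sum_{i,j}a_{ij}^2=\operatorname{tr}A^2 .$$

For uniform random $s$ we have $\mathbb E\,s_is_j=0$ when $i\ne j$, so $\mathbb E\,s^TAs=0$ and $m(A)\ge0$. Example: for $n=2$ and off-diagonal entry $a$, $m(A)=2|a|$ and $\|A\|=\sqrt2|a|$.

**Definition (switching).** Switching $A$ means replacing it by $DAD$ with $D$ diagonal with entries $\pm1$. This changes neither $m(A)$, nor $\|A\|$, nor the eigenvalues. The product $a_{ij}a_{ik}a_{jk}$ over a triple is also unchanged, because each sign $d_i,d_j,d_k$ enters twice.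

Example: if $a_{12}<0<a_{13},a_{23}$, switching at node $3$ makes all three negative. In the same way, any three nonzero entries on a triple can be made all negative if their product is negative, and all positive if it is positive.

**Definition (triangle form).** $A\in\mathcal S_n$ is a triangle form if for some 3-set $W$ and some $t>0$: $|a_{ij}|=t$ for distinct $i,j\in W$, the product of the three numbers $a_{ij}$ ($i<j$ in $W$) is negative, and all other entries vanish.

Example: $n=3$ and all off-diagonal entries equal to $-t$. Then $s^TAs=-2t(s_1s_2+s_1s_3+s_2s_3)$. The bracket is $3$ if all signs agree and $-1$ otherwise, so $m(A)=2t$, while $\|A\|=\sqrt6\,t$. Thus $m(A)=\sqrt{2/3}\,\|A\|$. By switching, this equality holds for every triangle form.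

**Theorem 2.** For every $n\ge1$ and $A\in\mathcal S_n$, $m(A)\ge\sqrt{2/3}\,\|A\|$. If $A\ne0$, equality holds if and only if $A$ is a triangle form.

**Theorem 2 implies Theorem 1.** The vertices of $P_n$ are the points $x_{ij}=(1-s_is_j)/2$, $s\in\{\pm1\}^n$. Let $0\ne g\in\mathbb R^{\binom n2}$ and let $A\in\mathcal S_n$ have entries $a_{ij}=-g_{ij}$. On vertices,
$$g\cdot x=g\cdot b+\tfrac12\sum_{i<j}a_{ij}s_is_j=g\cdot b+\tfrac14s^TAs .$$
Hence $\max_{P_n}g\cdot x-g\cdot b=\frac14m(A)$. As $\|A\|=\sqrt2\,\|g\|$, Theorem 2 gives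
$$\frac{\max_{P_n}g\cdot x-g\cdot b}{\|g\|}=\frac{\sqrt2}4\cdot\frac{m(A)}{\|A\|}\ \ge\ \frac{\sqrt2}4\sqrt{\frac23}=\frac1{2\sqrt3}. \tag{1}$$

In particular no nonzero $g$ is constant on $P_n$ (recall $b\in P_n$), so $P_n$ is full-dimensional and each facet spans a unique hyperplane $g\cdot x=g_0$, with the sign of $g$ chosen so that $g\cdot x\le g_0=\max_{P_n}g\cdot x$ is valid. Its distance from $b$ is the left side of (1), so it is at least $\frac1{2\sqrt3}$.

Equality holds if and only if $A$ is a triangle form. Then $g=-a$ is supported on a triangle $ijk$ with entries $\pm t$ of positive product: all three positive, or exactly two negative. So up to the factor $t$ and relabelling, $g\cdot x$ is $x_{ij}+x_{ik}+x_{jk}$, with maximum $2$, or $x_{ij}-x_{ik}-x_{jk}$, with maximum $0$. The facet is the face where this maximum is attained, that is, a triangle facet. Conversely, the same computation read backwards shows that triangle facets come from triangle forms, so they attain the bound. $\square$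

It remains to prove Theorem 2.

## 4. Second moments: sharp on three nodes, lossy on four

A lower bound for a maximum invites moments. The form $s^TAs=2\sum_{i<j}a_{ij}s_is_j$ has mean $0$ and, as the products $s_is_j$ ($i<j$) are orthonormal, mean square $4\sum_{i<j}a_{ij}^2=2\|A\|^2$. The catch is that mean square controls $\max|s^TAs|$, and we need $\max s^TAs$.

We can convert. Up to the global sign of $s$ there are $N=2^{n-1}$ values $v_1,\dots,v_N$, with $\sum v_r=0$ and $\sum v_r^2=2N\|A\|^2$. Let $M=m(A)$ be their maximum and put $y_r=M-v_r\ge0$, so that $\sum y_r=NM$. Then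
$$\sum v_r^2=NM^2-2M\sum y_r+\sum y_r^2\le NM^2-2NM^2+N^2M^2=N(N-1)M^2,$$
with equality if and only if at most one $y_r$ is nonzero. So $M^2\ge\frac{2}{N-1}\|A\|^2$.

For $n=3$ we have $N=4$, and this is exactly $m(A)\ge\sqrt{2/3}\,\|A\|$. The equality case also comes out. With $p=a_{12}$, $q=a_{13}$, $r=a_{23}$ the values are
$$v_1=2(p+q+r),\quad v_2=2(p-q-r),\quad v_3=2(-p+q-r),\quad v_4=2(-p-q+r),$$
so $p=\frac{v_1+v_2}4$, $q=\frac{v_1+v_3}4$, $r=\frac{v_1+v_4}4$. Equality means that three values are $M$ and one is $-3M$. If $v_1=-3M$, then $p=q=r=-\frac M2$. If $v_2=-3M$, then $p=-\frac M2$ and $q=r=\frac M2$; the remaining cases are symmetric. For $A\ne0$ these are precisely triangle forms. So Theorem 2 holds for $n=3$.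

For $n=4$ we have $N=8$, and the same argument gives only $M^2\ge\frac27\|A\|^2$; the constant tends to $0$ as $n$ grows. The argument allows all the negative mass to sit on one cut, and it does not use that the $v_r$ come from a quadratic form.

Nor can we repair this by using $m(A)\ge\mathbb E\max(Q,0)=\frac12\mathbb E|Q|$ with $Q=s^TAs$ and a good lower bound on $\mathbb E|Q|$. For a triangle form, $Q$ equals $2t$ with probability $\frac34$ and $-6t$ with probability $\frac14$, so $\frac12\mathbb E|Q|=\frac32t$, whereas $m(A)=2t$. A sharp proof cannot start by replacing $m(A)$ with this average.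

## 5. Merging two nodes, and when the induction gets stuck

The other natural plan is induction on $n$: force two signs to agree, or to disagree, and treat the two nodes as one.

**Definition (merging).** Let $n\ge2$, $A\in\mathcal S_n$, $i\ne j$. Define $A^{+},A^-\in\mathcal S_{n-1}$ on the index set $([n]\setminus\{i,j\})\cup\{*\}$ by
$$A^\pm_{kl}=a_{kl},\qquad A^\pm_{*k}=A^\pm_{k*}=a_{ik}\pm a_{jk}\qquad(k,l\ne i,j),\qquad A^\pm_{**}=0 .$$

**Fact 3.** For $n\ge2$ and $i\neq j$,
$$m(A)\ge\pm2a_{ij}+m(A^\pm),\qquad\|A^\pm\|^2=\|A\|^2-2a_{ij}^2\pm4(A^2)_{ij}. \tag{2}$$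

*Proof.* If $s_j=\pm s_i$, put $s_*=s_i$. Then
$$s^TAs=\pm2a_{ij}+\sum_{k,l\ne i,j}a_{kl}s_ks_l+2\sum_{k\ne i,j}(a_{ik}\pm a_{jk})s_*s_k ,$$
and the last two sums form the quadratic form of $A^\pm$. Maximizing gives the first claim. For the second, split the entries of $A$ according to how they meet $\{i,j\}$:
$$\|A^\pm\|^2=\sum_{k,l\ne i,j}a_{kl}^2+2\sum_{k\ne i,j}(a_{ik}\pm a_{jk})^2=\bigl(\|A\|^2-2a_{ij}^2\bigr)\pm4\sum_{k\ne i,j}a_{ik}a_{jk},$$
and $\sum_{k\ne i,j}a_{ik}a_{jk}=(A^2)_{ij}$ because the diagonal of $A$ is zero. $\square$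

Example: $n=3$, all entries $-t$, merging $1$ and $2$. Then $A^+_{*3}=-2t$ and $A^-=0$. Both signs give $m(A)\ge2t$, which is sharp: $-2t+4t$ and $2t+0$. The norms are $8t^2=6t^2-2t^2+4t^2$ and $0=6t^2-2t^2-4t^2$, as (2) predicts.

Now try the induction. Scale to $\|A\|^2=2$, so that the target is $m(A)\ge\sqrt{2/3}\,\sqrt2=\frac2{\sqrt3}$. If some off-diagonal $a_{ij}$ is $0$, one of $\|A^\pm\|$ is at least $\|A\|$ by (2), and the inequality follows at once. In general, the induction hypothesis gives $m(A)\ge\pm2a_{ij}+\sqrt{2/3}\,\|A^\pm\|$, and we are stuck at $(i,j)$ if both right sides are below $\frac2{\sqrt3}$. Squaring $\sqrt{2/3}\,\|A^\pm\|<\frac2{\sqrt3}\mp2a_{ij}$ and inserting (2), we see that being stuck at every pair implies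
$$\bigl|(A^2)_{ij}+\sqrt3\,a_{ij}\bigr|<2a_{ij}^2\qquad\text{for all }i\ne j$$
(Section 8 carries out this computation). So the naive induction stops exactly when no pair is good, and it does not by itself say that this cannot happen.

The way forward is to read the stuck condition globally. It says that $A^2+\sqrt3A$ is a diagonal matrix plus a small error. Then $\operatorname{tr}A^3=\sum_{i\neq j} a_{ij}(A^2)_{ij}$ is close to $-\sqrt3\,\|A\|^2$, so $A$ must have a distinctly negative eigenvalue. But each eigenvalue $\mu$ nearly satisfies a quadratic equation, and this turns out to force such an eigenvalue all the way down to $\mu\le-\frac2{\sqrt3}$. What is missing is a reason why a very negative eigenvalue makes $m(A)$ large; that is Lemma 6, the bound $m(A)\ge-\lambda_{\min}(A)$. To keep the error terms under control we also need bounds on single entries and single rows, and we start with those.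

## 6. Bounds on entries and rows

Let $A\in\mathcal S_n$ and write $x_i=\sum_ja_{ij}^2=(A^2)_{ii}$. (From here on, points of $P_n$ do not appear until Section 9.)

**Fact 4.** $m(A)\ge2|a_{ij}|$ for $i\ne j$.

*Proof.* Choose $\varepsilon\in\{\pm1\}$ with $\varepsilon a_{ij}=|a_{ij}|$. Let $s_i$ and all $s_k$, $k\ne i,j$, be uniform and independent, and put $s_j=\varepsilon s_i$. Every product $s_ks_l$ with $\{k,l\}\ne\{i,j\}$, $k\ne l$, has mean zero, so $\mathbb E\,s^TAs=2|a_{ij}|$. The maximum is at least the mean. $\square$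

**Fact 5.** $x_i\le m(A)^2/2$.

*Proof.* Choose $s_k$, $k\ne i$, uniform and independent, and let $s_i$ be the sign of $\sum_ka_{ik}s_k$ (arbitrary if the sum is $0$). The terms not involving $i$ have mean zero, so $\mathbb E\,s^TAs=2\,\mathbb E\bigl|\sum_ka_{ik}s_k\bigr|$. Szarek's Khinchine inequality says $\mathbb E|\sum_k c_ks_k|\ge\|c\|/\sqrt2$ for real $c_k$ and independent uniform signs. Hence $m(A)\ge2\sqrt{x_i/2}=\sqrt{2x_i}$. $\square$

The inequality is sharp for $c=(1,1)$: $\mathbb E|s_1+s_2|=1=\sqrt2/\sqrt2$. Here is the Latała–Oleszkiewicz proof of it.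

**Proof of Szarek's inequality.** Let $\ell(s)=\sum_{k=1}^rc_ks_k$ and $h=|\ell|$ on $\{\pm1\}^r$. Let $s^{(k)}$ be $s$ with coordinate $k$ flipped, and put
$$(Lh)(s)=\tfrac12\sum_{k=1}^r\bigl(h(s)-h(s^{(k)})\bigr).$$
We bound $\mathbb E\,hLh$ from both sides.

From below: recall that the Walsh functions $\chi_S(s)=\prod_{k\in S}s_k$ are an orthonormal basis of the functions on $\{\pm1\}^r$ under $\langle f,g\rangle=\mathbb E\,fg$. Flipping coordinate $k$ changes the sign of $\chi_S$ exactly when $k\in S$, so $L\chi_S=|S|\chi_S$. Write $h=\sum_S\hat h(S)\chi_S$. Since $h(-s)=h(s)$, only even $|S|$ occur. Therefore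
$$\mathbb E\,hLh=\sum_S|S|\,\hat h(S)^2\ge2\sum_{S\ne\emptyset}\hat h(S)^2=2\bigl(\mathbb Eh^2-(\mathbb Eh)^2\bigr).$$

From above: $\sum_k\ell(s^{(k)})=r\ell(s)-2\ell(s)=(r-2)\ell(s)$, so
$$\sum_kh(s^{(k)})\ge\Bigl|\sum_k\ell(s^{(k)})\Bigr|=|r-2|\,h(s)\ge(r-2)h(s).$$
Thus $Lh\le\frac12\bigl(r-(r-2)\bigr)h=h$, and since $h\ge0$, $\mathbb E\,hLh\le\mathbb Eh^2$.

Together, $2\mathbb Eh^2-2(\mathbb Eh)^2\le\mathbb Eh^2$, that is, $(\mathbb Eh)^2\ge\frac12\mathbb Eh^2=\frac12\|c\|^2$. $\square$

## 7. The smallest eigenvalue bounds $m(A)$ from below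

**Lemma 6.** For every $n\ge1$ and $A\in\mathcal S_n$, $m(A)\ge-\lambda_{\min}(A)$.

Example: if all off-diagonal entries are $-1$, then $A=I-J$ with $J$ the all-ones matrix, $\lambda_{\min}(A)=-(n-1)$, and $s^TAs=n-(\sum s_i)^2$ has maximum $n$ for even $n$ and $n-1$ for odd $n$. So the lemma is sharp for every odd $n$. On the other hand the lemma alone cannot give Theorem 2: for $A=J-I$ we have $-\lambda_{\min}(A)=1$ while $\|A\|=\sqrt{n(n-1)}$.

It is convenient to flip the sign. Put $N=-A\in\mathcal S_n$ and $\lambda=\lambda_{\max}(N)$. The lemma says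
$$\min_ss^TNs\le-\lambda ,$$
and we prove this by induction on $n$. The plan: force $s_j=-s_i$ for one pair and merge. This is good enough if the merged matrix has kept a large enough top eigenvalue. If no pair works, we test each merged matrix on a vector built from the top eigenvector of $N$; this yields upper bounds on all entries $N_{ij}$ that are too strong to be compatible with $w^TNw=\lambda$.

**Step 1: normalizing.** For $n=1$ both sides are $0$. Let $n\ge2$. As $\operatorname{tr}N=0$ we have $\lambda\ge0$, and $\lambda=0$ forces all eigenvalues to vanish, hence $N=0$, which is trivial. So assume $\lambda>0$. Let $w$ be a unit eigenvector for $\lambda$. Switching $N$ by $D$ replaces $w$ by $Dw$ and changes neither side of the claim, so we may assume $w_i\ge0$ for all $i$. Also $w$ is not supported on one coordinate: $w=e_i$ would give $\lambda=w^TNw=N_{ii}=0$.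

**Step 2: what it means that no pair works.** The purpose is to set up a contradiction. For a pair $i\ne j$, let $N^-\in\mathcal S_{n-1}$ be the merged matrix with the minus sign. Restricting to $s_j=-s_i$, and then using the induction hypothesis for $N^-$,
$$\min_ss^TNs\le-2N_{ij}+\min_\sigma\sigma^TN^-\sigma\le-2N_{ij}-\lambda_{\max}(N^-).$$
If $\lambda_{\max}(N^-)\ge\lambda-2N_{ij}$ for some pair, the right side is at most $-\lambda$ and we are done. Suppose, for contradiction, that for all $i\ne j$
$$\lambda_{\max}(N^-)<\lambda-2N_{ij}. \tag{3}$$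

**Step 3: a test vector for one pair.** We now turn (3) into an upper bound for $N_{ij}$. Fix $i\ne j$ and write
$$\alpha=w_i,\quad\beta=w_j,\quad c=N_{ij},\quad\gamma=\gamma_{ij}=\frac c\lambda,\quad r=\alpha^2+\beta^2 .$$
As $N^-$ has trace zero, $\lambda_{\max}(N^-)\ge0$, so (3) gives $\lambda-2c>0$, that is, $\gamma<\frac12$.

Let $z$ have coordinates $z_k=w_k$ for $k\ne i,j$ and $z_*=\mu$, with $\mu$ to be chosen. The rows $i$ and $j$ of $Nw=\lambda w$ read
$$\sum_{k\ne i,j}N_{ik}w_k=\lambda\alpha-c\beta,\qquad\sum_{k\ne i,j}N_{jk}w_k=\lambda\beta-c\alpha .$$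
Subtracting, $\sum_{k\ne i,j}N^-_{*k}w_k=(\alpha-\beta)(\lambda+c)$. Removing from $w^TNw=\lambda$ the terms that involve $i$ or $j$,
$$\sum_{k,l\ne i,j}N_{kl}w_kw_l=\lambda-2\alpha(\lambda\alpha-c\beta)-2\beta(\lambda\beta-c\alpha)-2\alpha\beta c=\lambda(1-2r)+2\alpha\beta c .$$
Hence
$$z^TN^-z=\lambda(1-2r)+2\alpha\beta c+2\mu(\alpha-\beta)(\lambda+c),\qquad|z|^2=1-r+\mu^2 .$$
We want $z^TN^-z-(\lambda-2c)|z|^2$ as large as possible. Its $\mu$-dependent part is $2\mu(\alpha-\beta)(\lambda+c)-(\lambda-2c)\mu^2$, which is maximal at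
$$\mu=\frac{(\alpha-\beta)(\lambda+c)}{\lambda-2c},\qquad\text{with maximal value}\qquad\frac{(\alpha-\beta)^2(\lambda+c)^2}{\lambda-2c}.$$
We take this $\mu$.

We also need $z\ne0$. If $z=0$, then $w$ is supported on $\{i,j\}$ and $\lambda=w^TNw=2\alpha\beta c$. As $\lambda>0$ and $\alpha\beta\ge0$, this gives $c>0$, and $2\alpha\beta\le\alpha^2+\beta^2=1$ gives $\lambda\le c$, so $\gamma\ge1$, contradicting $\gamma<\frac12$.

Thus (3) gives $z^TN^-z\le\lambda_{\max}(N^-)|z|^2<(\lambda-2c)|z|^2$. Inserting $\mu$ and dividing by $\lambda$,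
$$1-2r+2\alpha\beta\gamma+(\alpha-\beta)^2\frac{(1+\gamma)^2}{1-2\gamma}<(1-2\gamma)(1-r). \tag{4}$$

**Step 4: simplifying to a clean bound.** Since $(1+4\gamma)(1-2\gamma)+9\gamma^2=(1+\gamma)^2$, we have
$$\frac{(1+\gamma)^2}{1-2\gamma}=1+4\gamma+\frac{9\gamma^2}{1-2\gamma}.$$
With $(\alpha-\beta)^2=r-2\alpha\beta$, the left side of (4) becomes
$$1-r-2\alpha\beta+4\gamma r-6\alpha\beta\gamma+\frac{9\gamma^2(\alpha-\beta)^2}{1-2\gamma},$$
and the right side is $1-r-2\gamma+2\gamma r$. Subtracting,
$$-2\alpha\beta+2\gamma(1+r-3\alpha\beta)+\frac{9\gamma^2(\alpha-\beta)^2}{1-2\gamma}<0 .$$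
The last term is nonnegative, so $\gamma\,(1+\alpha^2+\beta^2-3\alpha\beta)<\alpha\beta$. Put $p_i=w_i^2$. Using $\alpha^2+\beta^2\ge2\alpha\beta$ twice,
$$1+\alpha^2+\beta^2-3\alpha\beta\ \ge\ 1-\alpha\beta\ \ge\ 1-\frac{\alpha^2+\beta^2}2\ \ge\ \frac12>0 .$$
So we may divide, and since $\alpha\beta\ge0$ we may then decrease the denominator: for all $i\ne j$,
$$\gamma_{ij}<\frac{w_iw_j}{1+w_i^2+w_j^2-3w_iw_j}\le\frac{w_iw_j}{1-\frac{p_i+p_j}2}. \tag{5}$$

**Step 5: summing over all pairs.** Here the bounds (5) collide with $w^TNw=\lambda$. We have $\sum_ip_i=1$, and all $p_i<1$ by Step 1. Multiply (5) by $w_iw_j\ge0$ and sum. At least one pair has $w_iw_j>0$, so the inequality stays strict. Convexity of $t\mapsto\frac1{1-t}$ on $[0,1)$ then gives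
$$1=\frac{w^TNw}\lambda=\sum_{i\ne j}\gamma_{ij}w_iw_j<\sum_{i\ne j}\frac{p_ip_j}{1-\frac{p_i+p_j}2}\le\sum_{i\ne j}\frac{p_ip_j}2\Bigl(\frac1{1-p_i}+\frac1{1-p_j}\Bigr).$$
By symmetry the last sum equals
$$\sum_{i\ne j}\frac{p_ip_j}{1-p_i}=\sum_i\frac{p_i(1-p_i)}{1-p_i}=1 .$$
So $1<1$, a contradiction. Hence some pair violates (3), and the induction is complete. $\square$

## 8. Proof of Theorem 2

We use induction on $n$. For $n=1$ the only matrix is $0$. Let $n\ge2$ and assume the inequality $m\ge\sqrt{2/3}\,\|\cdot\|$ for size $n-1$. Let $0\ne A\in\mathcal S_n$, scaled so that $\|A\|^2=2$; then $\sqrt{2/3}\,\|A\|=\frac2{\sqrt3}$. We saw in Section 3 that triangle forms satisfy $m(A)=\sqrt{2/3}\,\|A\|$. It therefore suffices to prove the following claim: it excludes $m(A)<\frac2{\sqrt3}$, since a triangle form has $m(A)=\frac2{\sqrt3}$, and it identifies all cases of equality.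

**Claim.** If $\|A\|^2=2$ and $m(A)\le\frac2{\sqrt3}$, then $A$ is a triangle form.

A useful check along the way is the triangle form with entries $-\frac1{\sqrt3}$ on three nodes: its eigenvalues are $\frac1{\sqrt3},\frac1{\sqrt3},-\frac2{\sqrt3}$, and each $x_i$ is $\frac23$.

Assume $m(A)\le\frac2{\sqrt3}$. Facts 4 and 5 and Lemma 6 give
$$|a_{ij}|\le\frac1{\sqrt3},\qquad x_i\le\frac23,\qquad\lambda_{\min}(A)\ge-\frac2{\sqrt3}. \tag{6}$$

**Step 1: merging makes $A^2+\sqrt3A$ nearly diagonal.** We show
$$\bigl|(A^2)_{ij}+\sqrt3\,a_{ij}\bigr|\le2a_{ij}^2\qquad\text{for all }i\ne j. \tag{7}$$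
By the induction hypothesis and Fact 3,
$$\sqrt{\tfrac23}\,\|A^\pm\|\le m(A^\pm)\le m(A)\mp2a_{ij}\le\tfrac2{\sqrt3}\mp2a_{ij}.$$
The left side is nonnegative, hence so is the right side, and we may square. With (2) and $\|A\|^2=2$,
$$\tfrac23\bigl(2-2a_{ij}^2\pm4(A^2)_{ij}\bigr)\le\tfrac43\mp\tfrac8{\sqrt3}a_{ij}+4a_{ij}^2 .$$
The terms $\frac43$ cancel, and since $\frac8{\sqrt3}=\frac83\sqrt3$ this becomes $\pm\frac83\bigl((A^2)_{ij}+\sqrt3a_{ij}\bigr)\le\frac{16}3a_{ij}^2$. The two signs together are (7). So
$$A^2+\sqrt3A=\operatorname{diag}(x_1,\dots,x_n)+E,\qquad E_{ii}=0,\quad|E_{ij}|\le2a_{ij}^2 .$$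

**Step 2: a gap in the spectrum.** We show that every eigenvalue $\mu$ of $A$ satisfies $\mu=-\frac2{\sqrt3}$ or $\mu\ge-\frac1{\sqrt3}$. Let $u$ be a unit eigenvector for $\mu$ and put $X=\sum_ix_iu_i^2$, so $X\le\frac23$ by (6). Evaluate the quadratic form of $A^2+\sqrt3A$ at $u$:
$$\mu^2+\sqrt3\mu=X+\sum_{i\ne j}E_{ij}u_iu_j\ge X-\sum_{i\ne j}2a_{ij}^2|u_iu_j|\ge X-\sum_{i\ne j}a_{ij}^2(u_i^2+u_j^2)=X-2X=-X\ge-\frac23. \tag{8}$$
The equality $\sum_{i\ne j}a_{ij}^2(u_i^2+u_j^2)=2\sum_iu_i^2\sum_ja_{ij}^2=2X$ is the reason the error is measured exactly by $X$. Now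
$$\Bigl(\mu+\frac1{\sqrt3}\Bigr)\Bigl(\mu+\frac2{\sqrt3}\Bigr)=\mu^2+\sqrt3\mu+\frac23\ge0,$$
so $\mu\le-\frac2{\sqrt3}$ or $\mu\ge-\frac1{\sqrt3}$. This computation does not exclude $\mu<-\frac2{\sqrt3}$; it is here that Lemma 6 enters, through the last bound in (6), and leaves only $\mu=-\frac2{\sqrt3}$ in the first case.

**Step 3: the value $-\frac2{\sqrt3}$ occurs.** We show that not all eigenvalues are $\ge-\frac1{\sqrt3}$, by computing $\operatorname{tr}A^3$ in two ways. Suppose they all are. For $i\neq j$ we have $(A^2)_{ij}=-\sqrt3a_{ij}+E_{ij}$, hence $a_{ij}(A^2)_{ij}\le-\sqrt3a_{ij}^2+2|a_{ij}|^3$. With $|a_{ij}|\le\frac1{\sqrt3}$ and $\sum_{i\ne j}a_{ij}^2=2$,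
$$\operatorname{tr}A^3=\sum_{i\ne j}a_{ij}(A^2)_{ij}\le-\sqrt3\sum_{i\ne j}a_{ij}^2+2\sum_{i\ne j}|a_{ij}|^3\le-2\sqrt3+\frac4{\sqrt3}=-\frac2{\sqrt3}.$$
On the other hand, summing over the eigenvalues with multiplicity and using $\mu^3\ge-\frac1{\sqrt3}\mu^2$,
$$\operatorname{tr}A^3=\sum\mu^3\ge-\frac1{\sqrt3}\sum\mu^2=-\frac1{\sqrt3}\operatorname{tr}A^2=-\frac2{\sqrt3}.$$
So equality holds throughout, which means $\mu^2(\mu+\frac1{\sqrt3})=0$ for each $\mu$, that is, $\mu\in\{0,-\frac1{\sqrt3}\}$. Then all eigenvalues are $\le0$ and their sum $\operatorname{tr}A$ is $0$, so all vanish and $A=0$. This contradicts $\|A\|^2=2$.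

**Step 4: reading off the triangle.** By Steps 2 and 3, $\mu=-\frac2{\sqrt3}$ is an eigenvalue. Let $u$ be a unit eigenvector. Now $\mu^2+\sqrt3\mu=\frac43-2=-\frac23$, so the two ends of (8) agree and every inequality in (8) is an equality. We use two of them.

The last one gives $X=\sum_ix_iu_i^2=\frac23$. As all $x_i\le\frac23$ and $\sum_i u_i^2=1$, we get $x_i=\frac23$ whenever $u_i\ne0$. The second one gives $\sum_{i\ne j}a_{ij}^2(|u_i|-|u_j|)^2=0$, so $|u_i|=|u_j|$ whenever $a_{ij}\ne0$.

Let $W=\{i:u_i\ne0\}$, which is not empty. If $i\in W$ and $j\notin W$, then $|u_i|\ne|u_j|$, so $a_{ij}=0$. From $\frac23|W|=\sum_{i\in W}x_i\le\sum_ix_i=\|A\|^2=2$ we get $|W|\le3$. For $i\in W$, by (6),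
$$\frac23=x_i=\sum_{j\in W\setminus\{i\}}a_{ij}^2\le\frac{|W|-1}3,$$
so $|W|\ge3$. Hence $|W|=3$, and equality forces $a_{ij}^2=\frac13$ for all distinct $i,j\in W$. These six entries contribute $6\cdot\frac13=2=\|A\|^2$, so all other entries of $A$ vanish.

Finally, the sign. If the product of the three entries were positive, switching would make all of them $+\frac1{\sqrt3}$, and the all-ones vector would give $m(A)\ge\frac6{\sqrt3}=2\sqrt3>\frac2{\sqrt3}$, against the assumption. So the product is negative and $A$ is a triangle form. This proves the Claim, hence Theorem 2, hence Theorem 1. $\blacksquare$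

## 9. Inscribed ball, weighted cuts and arbitrary graphs

Three consequences follow. Write $B(c,\rho)$ for the closed ball with center $c$ and radius $\rho$.

**Corollary 7 (inscribed ball).** For all $n\ge3$, the largest ball contained in $P_n$ has radius exactly $\frac1{2\sqrt3}$. Its center is necessarily $b$, and it touches the boundary of $P_n$ exactly at the $4\binom n3$ feet of the perpendiculars from $b$ to the triangle facets.

*Proof.* First, $B(b,\frac1{2\sqrt3})\subset P_n$: for a point $y$ of the ball and any $g\ne0$, $g\cdot y\le g\cdot b+\frac{\|g\|}{2\sqrt3}\le\max_{P_n}g\cdot x$ by (1), and $P_n$ is the intersection of all half-spaces $g\cdot x\le\max_{P_n}g\cdot x$.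

Next, let $B(c,\rho)\subset P_n$ and take a triple $ijk$. The four triangle slacks at $c$ are $2-c_{ij}-c_{ik}-c_{jk}$ and the three expressions of type $c_{ik}+c_{jk}-c_{ij}$. Each is at least $\sqrt3\,\rho$, because the ball stays on the valid side of a hyperplane with normal vector of length $\sqrt3$. They sum to $2$. So $4\sqrt3\rho\le2$, that is, $\rho\le\frac1{2\sqrt3}$. If equality holds, all four slacks equal $\frac12$. Then $c_{ij}+c_{ik}+c_{jk}=\frac32$, and subtracting $c_{ik}+c_{jk}-c_{ij}=\frac12$ gives $c_{ij}=\frac12$; likewise for the other two edges. This holds for all triples, so $c=b$.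

Now the contact points. A boundary point $y$ of $P_n$ with $|y-b|=\frac1{2\sqrt3}$ lies on a facet. The hyperplane of that facet is at distance at most $|y-b|$ and, by Theorem 1, at least $\frac1{2\sqrt3}$, so exactly $\frac1{2\sqrt3}$. Hence the facet is a triangle facet and $y$ is the foot of the perpendicular. Conversely, each such foot lies in $B(b,\frac1{2\sqrt3})\subset P_n$ and on a supporting hyperplane, so it is a boundary point. The foot is $b+\frac1{2\sqrt3}\,g/\|g\|$ with $g$ the normal pointing away from $b$. The $4\binom n3$ triangle inequalities have distinct normals, all of length $\sqrt3$, so the feet are distinct. $\square$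

**Corollary 8 (weighted max-cut).** For arbitrary real edge weights $g$ on $K_n$, with weighted adjacency matrix $G$,
$$\max_Sg(\delta(S))\ \ge\ \tfrac12\sum_eg_e+\max\Bigl\{\tfrac1{2\sqrt3}\Bigl(\sum_eg_e^2\Bigr)^{1/2},\ \tfrac14\lambda_{\max}(G)\Bigr\}.$$
For $g\ne0$, the equality $\max_Sg(\delta(S))=\frac12\sum_eg_e+\frac1{2\sqrt3}(\sum_eg_e^2)^{1/2}$ holds if and only if $g$ is supported on one triangle, with entries of equal absolute value and positive product. The constant $\frac14$ in the second term cannot be improved: equality holds for unit weights on $K_n$, $n$ odd.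

*Proof.* Put $A=-G$. By the vertex formula in Section 3, $\max_Sg(\delta(S))=\frac12\sum_eg_e+\frac14m(A)$. Theorem 2 gives $\frac14m(A)\ge\frac14\sqrt{2/3}\cdot\sqrt2\,\|g\|=\frac1{2\sqrt3}\|g\|$, with equality for $g\ne0$ if and only if $-G$ is a triangle form, which is the stated condition on $g$. Lemma 6 gives $\frac14m(A)\ge-\frac14\lambda_{\min}(-G)=\frac14\lambda_{\max}(G)$. For $n$ odd and $g\equiv1$ the maximum cut is $\frac{n^2-1}4=\frac12\binom n2+\frac{n-1}4$, and $\lambda_{\max}(G)=n-1$. $\square$

**Definition (cut polytope of a graph).** For a graph $G$ on $[n]$ with edge set $E(G)$, the cut polytope $P(G)\subset\mathbb R^{E(G)}$ is the projection of $P_n$ to the coordinates in $E(G)$.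

Example: if $G$ is a path with two edges, each edge may be cut or not, independently, so $P(G)=[0,1]^2$. The largest ball centered at $(\frac12,\frac12)$ has radius $\frac12>\frac1{2\sqrt3}$.

**Corollary 9 (arbitrary graphs).** Let $G$ be a graph with at least one edge. Every facet of $P(G)$ is at distance at least $\frac1{2\sqrt3}$ from $(\frac12,\dots,\frac12)$, with equality only for facets defined by triangle inequalities of triangles of $G$. The largest ball in $P(G)$ centered at $(\frac12,\dots,\frac12)$ has radius exactly $\frac1{2\sqrt3}$ if $G$ contains a triangle, and strictly larger if $G$ is triangle-free.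

*Proof.* Adding isolated nodes does not change $P(G)$, so let $n\ge3$. Let $0\ne g\in\mathbb R^{E(G)}$, extended by $0$ to the edges of $K_n$. As $P(G)$ is the projection of $P_n$, the maximum of $g\cdot x$ over $P(G)$ equals that over $P_n$, so (1) and Theorem 2 apply to $g$. In particular no nonzero $g$ is constant on $P(G)$, so $P(G)$ is full-dimensional; a facet spans a hyperplane $g\cdot x=\max_{P(G)}g\cdot x$, whose distance from the center is the left side of (1). So it is at least $\frac1{2\sqrt3}$, with equality only if $-g$ gives a triangle form. Its triangle then lies in $E(G)$, and as in Section 3 the facet is defined by a triangle inequality of that triangle.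

A ball of radius $\rho$ around the center $(\frac12,\dots,\frac12)$ lies in $P(G)$ if and only if $\rho\|g\|\le\max_{P(G)}g\cdot x-g\cdot(\frac12,\dots,\frac12)$ for all $g\in\mathbb R^{E(G)}$. So the radius in question is the minimum of the left side of (1) over unit vectors $g$ supported on $E(G)$; the minimum is attained, because this is a continuous function on a compact set. By Theorem 2 it is at least $\frac1{2\sqrt3}$, and it equals $\frac1{2\sqrt3}$ if and only if some triangle form is supported on $E(G)$, that is, if and only if $G$ contains a triangle. $\square$
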